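# Finite complexes whose higher homotopy groups are nonzero rational vector spaces

## 1. A level set in the four-valent tree

Let $F$ be the free group on $x_1,x_2$ and let $T$ be its Cayley tree: the vertices are the elements of $F$, and an edge runs from $v$ to $vx_i$ for each $v\in F$, $i=1,2$. Let $\chi:F\to\mathbb Z$ send $x_1,x_2$ to $1$, and let $f:T\to\mathbb R$ be the function that equals $\chi$ on vertices and is affine on edges. Every vertex has two edges going up and two going down. Put $c=-\frac12$ and $Y=f^{-1}(c)$. This is a discrete set, with one point on each edge from height $-1$ to height $0$.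

For a vertex $v$ with $f(v)\ge 0$ and $i\in\{1,2\}$, walk down along $v,\ vx_i^{-1},\ vx_i^{-2},\dots$ until you cross $Y$, and call the crossing point $y_i(v)$. For $f(v)\le -1$, walk up along $v,vx_i,vx_i^2,\dots$ instead. I claim that the classes $[y_1(v)]-[y_2(v)]$, for $v$ running over **all** vertices of $T$, form a basis of $\tilde H_0(Y)$.

Here is the check. Let $T_+,T_-$ be the parts of $T$ above and below $Y$. Since $T$ is contractible, $\tilde H_0(Y)\cong H_1(T,Y)=H_1(T_+,Y)\oplus H_1(T_-,Y)$. There are no $2$-cells, so $H_1(T_+,Y)$ is the group of $1$-chains of $T_+$ with boundary in $Y$. For $f(v)\ge0$ let $d_v$ be the path from $y_2(v)$ up to $v$ and down to $y_1(v)$; its boundary is $y_1(v)-y_2(v)$. Let $z$ be a relative cycle and $v$ a vertex of maximal height in its support. No edge above $v$ occurs in $z$, so the coefficients $n_1,n_2$ of the two lower edges at $v$ (oriented upward) satisfy $n_1+n_2=0$. The chain $z-n_2d_v$ no longer contains the lower edges at $v$, and nothing was added at height $f(v)$ or above. Repeating this, we write $z$ as a combination of the $d_v$. A nontrivial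 combination of the $d_v$ is nonzero: look at the lower edges at a vertex of maximal height that occurs. So the $d_v$ are a basis of $H_1(T_+,Y)$. The lower half is symmetric.

Two features of this picture carry the whole lecture.

First, let $B=\ker\chi$. It acts freely on $Y$ with only two orbits, since the edge from $a$ to $ax_i$ with $\chi(a)=-1$ is determined up to $B$ by $i$. But $B$ acts simply transitively on the vertices of each height, so $\tilde H_0(Y)$ is a free $\mathbb Z[B]$-module with one generator for *each integer height*. A finite amount of geometry carries infinitely many orbits of classes, labelled by $\mathbb Z$.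

Second, heights can be rescaled. Let $\psi'(x_i)=x_i^3$ and let $\iota:T\to T$ send the vertex $v$ to $x_1\psi'(v)$ and stretch each edge over a path of three edges. Then $f(\iota(p))=3f(p)+1$, and $3(-\frac12)+1=-\frac12$, so $\iota(Y)\subset Y$. Straight rays go to straight rays, so $\iota(y_i(v))=y_i(\iota(v))$, and the class labelled by $v$ goes to the class labelled by $\iota(v)$. The label's height changes by $l\mapsto 3l+1$. With $x_i\mapsto x_i^5$ and a left factor of height $2$ one gets $l\mapsto 5l+2$, again preserving the level $-\frac12$. In the coordinate $N=2l+1$ these maps are just $N\mapsto 3N$ and $N\mapsto5N$.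

The purpose of the construction is this. We replace the two points $\{1,2\}$ by an $(m-1)$-connected complex with $m\ge2$. Then the level set is simply connected, its homology sits in degree $m$, and it is still indexed by vertices at all heights. We then glue finitely many quotients of such level sets together along rescaling maps. Each glueing imposes one relation for every height in an arithmetic progression. The relations are arranged so as to force, for classes $\gamma_0,\gamma_1,\gamma_2,\dots$,
$$j\,\gamma_j=\gamma_{j-1}\quad\text{for every } j\ge1,\qquad \varinjlim\big(\mathbb Z\xrightarrow{1}\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{3}\cdots\big)=\mathbb Q .$$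
This makes $\mathbb Q$ appear in the homotopy of a *finite* complex.

## 2. Rational higher homotopy groups, and dimensions one and two

A *rational vector space* here is a uniquely divisible abelian group: multiplication by each $k\ge1$ is bijective. The group $\mathbb Q$ is one; $\mathbb Z[\frac12]$ is not, since $3$ is not invertible; $\mathbb Q/\mathbb Z$ is divisible, but not uniquely.

The question we answer is Question 1.3 of "On Postnikov pieces of finite dimension" (http://www.ub.edu/topologia/casacuberta/articles/collectanea.pdf): can the higher homotopy groups of a finite CW-complex be nonzero rational vector spaces? Precisely: is there a connected finite CW-complex $X$ such that $\pi_n(X)$ is a rational vector space for every $n\ge2$ and $\pi_n(X)\ne0$ for at least one $n\ge2$? The answer is yes.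

**Theorem A.** For every $m\ge 2$ there is a connected finite CW-complex $X$ of dimension $m+1$ whose universal cover $\tilde X$ satisfies $\tilde H_i(\tilde X;\mathbb Z)=0$ for $i\ne m$ and $H_m(\tilde X;\mathbb Z)$ is a nonzero rational vector space (of countably infinite dimension). Hence $\pi_n(X)$ is a rational vector space for all $n\ge2$, and $\pi_m(X)\neq0$.

**Theorem B.** Let $n\ge 2$, $d\ge 1$. There is a connected finite CW-complex of dimension $d$ whose higher homotopy groups are rational vector spaces and whose first nonzero higher homotopy group is $\pi_n$ if and only if $n\le d-1$. In particular, examples exist exactly in dimensions $d\ge3$.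

**Complement C.** For the $X$ constructed for Theorem A, $\tilde X\simeq\bigvee_{\mathbb N}S^m_{\mathbb Q}$, and for $n\ge 2$ we have $\pi_n(X)\ne0$ if and only if $n\equiv1 \bmod (m-1)$. The group $\Gamma=\pi_1(X)$ is of type $F_m$ and of type FP over $\mathbb F_p$ for every prime $p$, but is not of type $FP_{m+1}$ over $\mathbb Z$ or over $\mathbb Q$.

Taking $m=2$ answers the question with a $3$-dimensional complex. The terms $F_m$, $FP_{m+1}$, FP are recalled in Section 13.

Let us see what small cases say. In dimension $1$ the universal cover is a tree, so all higher homotopy groups vanish. In dimension $2$ we have $\pi_2(X)=H_2(\tilde X)$ by Hurewicz, and this is the group of $2$-cycles, a subgroup of the free abelian group $C_2(\tilde X)$, hence free. A nonzero free abelian group is not divisible, so if $\pi_2(X)$ is rational it is zero, and then $\tilde X$ is contractible. So dimension $3$ is the first place to look. Also, the higher homotopy groups of a finite nilpotent complex are finitely generated, so an example cannot be nilpotent: the fundamental group must act in an interesting way.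

## 3. Why a commutative fundamental group cannot work

The first thing a sensible person tries is to let $\pi_1$ do the dividing. Take $X=(S^1\vee S^m)\cup e^{m+1}$. Here $\pi_m(S^1\vee S^m)=\mathbb Z[t^{\pm1}]$, where $t$ is the generator of $\pi_1$ acting by translation, and we attach the cell along $2t-1$. The cellular chain complex of $\tilde X$ in degrees $m+1,m$ is multiplication by $2t-1$ on $\mathbb Z[t^{\pm1}]$. This is injective, so $H_{m+1}(\tilde X)=0$ and
$$\pi_m(X)=H_m(\tilde X)=\mathbb Z[t^{\pm1}]/(2t-1)\cong\mathbb Z[\tfrac12].$$
We have inverted $2$. More cells and more commuting generators invert more primes, but never all of them.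

**Remark 1.** If $X$ is a connected finite CW-complex with $\pi_1(X)$ abelian, then its first nonzero higher homotopy group, if there is one, is not divisible.

To see this, let $\pi_m(X)$ be that group, $\pi=\pi_1(X)$ (finitely generated, as $X$ is finite) and $R=\mathbb Z[\pi]$. This is a finitely generated commutative ring, hence Noetherian. By Hurewicz $\pi_m(X)=H_m(\tilde X)$, a subquotient of the finitely generated free $R$-module $C_m(\tilde X)$, hence a finitely generated $R$-module. Being nonzero, it has a simple quotient $R/\mathfrak m$. This is a field that is finitely generated as a ring, and such a field is finite (Nullstellensatz). If $p$ is its characteristic, multiplication by $p$ is zero on this nonzero quotient, so it is not surjective on $\pi_m(X)$.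

In the example the obstacle is easy to see. One cell gives one relation and its translates, and all translates have the same coefficients. We need $j\gamma_j=\gamma_{j-1}$ for all $j$ from finitely many cells, so the *coefficient* must grow although each relation comes from a fixed finite pattern. The way out is to produce the coefficient $j$ as a *length*. If relations with coefficients $\pm1$ form a chain with $j$ steps, and each step adds the same class once, then the end of the chain carries $j$ times that class. Level sets provide chains whose lengths are $5$-adic valuations of heights. The next section is this idea in pure algebra.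

## 4. Relations indexed by odd integers

**Lemma 2.** Let $\mathcal V$ be a set with a function $N$ from $\mathcal V$ to the odd integers, and let
$$\theta:\{v:3\mid N(v)\}\to\{v:5\mid N(v)\},\qquad \phi:\{u:5\mid N(u),\,3\nmid N(u)\}\to\{u:3\nmid N(u)\}$$
be bijections with $N(\theta v)=\frac53N(v)$ and $N(\phi(u))=\frac15N(u)$. In the free abelian group $G$ with basis $\{g_v,h_v:v\in\mathcal V\}$ consider the elements
$$r_w=\begin{cases}h_w&\text{if }5\nmid N(w)\\ h_w-h_{\theta^{-1}w}-g_{\theta^{-1}w}&\text{if }5\mid N(w)\end{cases}\quad(w\in\mathcal V),$$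
$$s_w=g_w-g_{\theta^{-1}w}\quad(5\mid N(w)),\qquad t_u=h_u-g_{\phi(u)}\quad(5\mid N(u),\ 3\nmid N(u)).$$
This family is linearly independent, and the quotient of $G$ by its span is isomorphic to $\bigoplus_{\mathcal U_0}\mathbb Q$, where $\mathcal U_0=\{v:\gcd(N(v),15)=1\}$. If a group acts on $\mathcal V$ preserving $N$ and commuting with $\theta$ and $\phi$, then the isomorphism is equivariant for the action permuting the summands through the action on $\mathcal U_0$.

Before the proof, take $\mathcal V$ to be the odd integers, with $N$ the identity, and look at the powers of $3$ and $5$. We compute in the quotient.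

* At $N=1$: $h_1=0$. Put $\gamma_0=g_1$.
* The map $\theta$ sends $3\mapsto 5$. We have $h_3=0$, $g_3=g_5=:\gamma_1$, $h_5=h_3+g_3=\gamma_1$. Since $\phi(5)=1$, the relation $t_5$ says $\gamma_1=\gamma_0$.
* The map $\theta$ sends $9\mapsto15\mapsto25$. We have $h_9=0$, $g_9=g_{15}=g_{25}=:\gamma_2$, $h_{15}=h_9+g_9=\gamma_2$, $h_{25}=h_{15}+g_{15}=2\gamma_2$. Since $\phi(25)=5$, the relation $t_{25}$ says $2\gamma_2=\gamma_1$.
* On $27\mapsto45\mapsto75\mapsto125$ one gets $h_{125}=3\gamma_3$, and $t_{125}$ says $3\gamma_3=\gamma_2$.

The proof is this calculation in general. All values of $N$ are odd, hence nonzero, so the valuations $v_3(N),v_5(N)$ are finite. This is what makes the inductions terminate.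

**Step 1. Eliminate the $h_w$ with the $r_w$.** The map $\theta^{-1}$ lowers $v_5(N)$ by one. By induction on $v_5(N(w))$, each $h_w$ lies in the span of the $r$'s and $g$'s. In a relation $\sum a_wr_w+\sum b_vg_v=0$ with some $a_w\ne 0$, take such a $w$ with $v_5(N(w))$ maximal. Another $r_{w'}$ contains $h_w$ only if $\theta^{-1}w'=w$, and then $w'$ has larger valuation and $a_{w'}=0$. So $h_w$ has coefficient $a_w\neq0$, a contradiction. Hence $\{g_v\}\cup\{r_w\}$ is a basis of $G$. Modulo the $r$'s we are left with the free group on the $g_v$, and
$$h_w\equiv\sum_{i=1}^{v_5(N(w))}g_{\theta^{-i}w}.\tag{1}$$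

**Step 2. Identify the $g$'s along chains with the $s_w$.** Each application of $\theta$ lowers $v_3(N)$ by one and raises $v_5(N)$ by one, $\theta v$ is defined exactly when $3\mid N(v)$, and $\theta^{-1}w$ exactly when $5\mid N(w)$. So $\mathcal V$ is a disjoint union of finite chains $v_0,\theta v_0,\dots,\theta^sv_0=u$ with $5\nmid N(v_0)$, $3\nmid N(u)$, and $s=v_5(N(u))$. The end points form the set $\mathcal U=\{u:3\nmid N(u)\}$. In a chain, $s_w$ is defined for the members $w\neq v_0$ and is the difference of neighbouring $g$'s. So these $s_w$ together with $g_u$ form a basis of the span of the $g_v$ with $v$ in the chain. Therefore $\{r_w\}\cup\{s_w\}\cup\{g_u:u\in\mathcal U\}$ is a basis of $G$. Modulo the $r$'s and $s$'s we are left with the free group on classes $\gamma_u$ ($u\in\mathcal U$), with $g_v\equiv\gamma_u$ for every $v$ in the chain ending in $u$. With $j(u):=v_5(N(u))$, all $j(u)$ terms in (1) for $w=u$ lie in the chain ending in $u$, so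
$$h_u\equiv j(u)\,\gamma_u\qquad(u\in\mathcal U).\tag{2}$$

**Step 3. Read off the remaining relations.** For $u\in\mathcal U$ with $j(u)\ge1$ we have $\phi(u)\in\mathcal U$, $j(\phi(u))=j(u)-1$ and $t_u\equiv j(u)\gamma_u-\gamma_{\phi(u)}$. These are independent modulo the $r$'s and $s$'s: in a nontrivial finite combination $\sum a_ut_u$ take $u$ with $a_u\ne0$ and $j(u)$ maximal. Any other contribution to $\gamma_u$ comes from some $u'$ with $\phi(u')=u$, so $j(u')=j(u)+1$ and $a_{u'}=0$. So $\gamma_u$ has coefficient $j(u)a_u\ne0$. With Steps 1 and 2, the whole family is linearly independent.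

Since $\phi:\{u\in\mathcal U:j(u)\ge1\}\to\mathcal U$ is bijective and lowers $j$ by one, $\mathcal U$ is a disjoint union of infinite sequences $u_0,u_1,u_2,\dots$ with $\phi(u_i)=u_{i-1}$ and $j(u_i)=i$, one for each $u_0\in\mathcal U$ with $j(u_0)=0$, that is, $u_0\in\mathcal U_0$. The quotient is
$$\bigoplus_{u_0\in\mathcal U_0}\langle\gamma_0,\gamma_1,\dots\mid i\gamma_i=\gamma_{i-1}\ (i\ge1)\rangle\cong\bigoplus_{u_0\in\mathcal U_0}\mathbb Q,\qquad\gamma_i\mapsto \frac1{i!},$$
because the bracketed group is $\varinjlim(\mathbb Z\gamma_{i-1}\xrightarrow{\,i\,}\mathbb Z\gamma_i)=\bigcup_i\frac1{i!}\mathbb Z=\mathbb Q$. A group acting as in the statement permutes the $r$'s, $s$'s and $t$'s, sends $\gamma_u$ to the class of the translate of $u$, and carries the sequence of $u_0$ to the sequence of its translate, index by index. So the isomorphism is equivariant. $\square$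

What must topology supply? We need a space whose homology is $G$, that is, two basis classes $g,h$ at each vertex, and finitely many glueings that produce exactly the $r$'s, $s$'s and $t$'s. The condition $3\mid N$ is one progression of heights and $5\nmid N$ is four, $3\nmid N$ is two. We will use $1+4+2=7$ glueings.

## 5. Cube complexes of right-angled Artin groups

From now on homology has $\mathbb Z$ coefficients unless indicated, and $m\ge2$ is fixed.

**Definition.** A simplicial complex is *flag* if every finite set of pairwise adjacent vertices spans a simplex. For a finite nonempty flag complex $L$ put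
$$A=A_L=\langle x_u,\ u\in\mathrm{Vert}\,L\mid [x_u,x_w]=1\text{ for edges }uw\rangle,$$
let $\chi:A\to\mathbb Z$ send every $x_u$ to $1$, and let $B=B_L=\ker\chi$. Let $E=E_L$ be the universal cover of the Salvetti complex of $A$.

For instance, an order complex (chains in a poset) is flag, while the boundary of a triangle is not. If $L$ is two points, $A$ is free of rank $2$ and $E$ is the tree of Section 1. If $L$ is a single simplex on $k$ vertices, $A=\mathbb Z^k$ and $E=\mathbb R^k$ with its standard cubing. If $L$ is the octahedron, the join of three pairs of points, then $A=F\times F\times F$ and $E=T\times T\times T$.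

Explicitly, the cubes of $E$ are $(a,\sigma)=\{a\}\times[0,1]^\sigma$ with $a\in A$ and $\sigma$ a simplex of $L$ or $\emptyset$. The face $t_u=0$ is $(a,\sigma\setminus u)$, the face $t_u=1$ is $(ax_u,\sigma\setminus u)$. The vertex set is $A$. Distinct faces of a cube are distinct cubes, as one sees in the abelianization of $A$, so cubes are embedded. The group $A$ acts freely, also on the set of cubes. The complex $E$ is locally finite and finite-dimensional, and it is CAT(0), hence contractible (Charney–Davis; Bestvina–Brady, Invent. Math. 129 (1997)); we use this fact without proof. Flagness matters here: for the boundary of a triangle the same recipe gives the $2$-skeleton of the cubed $\mathbb R^3$, which is not contractible.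

**Definition.** The *height function* is $f:E\to\mathbb R$, $f(a;t)=\chi(a)+\sum t_u$. For $c\in\mathbb R\setminus\mathbb Z$ the *level set* is $Y=f^{-1}(c)$. Write $E_I=f^{-1}(I)$.

On a cube $Q=(a,\sigma)$ the function $f$ is affine. Its minimum $\chi(a)$ is attained only at the bottom vertex $a$, and its maximum $\chi(a)+|\sigma|$ only at the top vertex $ax_\sigma$, where $x_\sigma=\prod_{u\in\sigma}x_u$. Cutting cubes along the levels $c+\mathbb Z$ makes $E$ a regular CW-complex with polytopal cells in which $Y$ and the $E_{[c+k,c+l]}$ ($k\le l$ in $\mathbb Z\cup\{\pm\infty\}$) are subcomplexes. The cells of $Y$ are the $Q\cap Y$, so $\dim Y\le\dim E-1=\dim L$. They correspond to pairs $(a,\sigma)$ with $\chi(a)<c<\chi(a)+|\sigma|$, which leaves finitely many $\sigma$ and finitely many values $\chi(a)$. As $B$ is transitive on each $\chi^{-1}(k)$, it has finitely many orbits of cells on $Y$, and it permutes the cells freely. So $Y\to Y/B$ is a covering and $Y/B$ is a finite CW-complex.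

**Definition (sheets).** For $v\in A$ and a simplex $\sigma$ let $F_{v,\sigma}:\mathbb R^\sigma\to E$ send $p\in\mathbb Z^\sigma$ to $v\prod x_u^{p_u}$ and the unit cube $p+[0,1]^\tau$ ($\tau\subset\sigma$) identically onto $(v\prod x_u^{p_u},\tau)$. Let $O(L)=\bigcup_\sigma[0,\infty)^\sigma\subset\mathbb R^{\mathrm{Vert}L}$, $|t|=\sum t_u$, and identify $|L|=\{t\in O(L):|t|=1\}$. Define $S_v^\pm:O(L)\to E$ by $S_v^\pm(t)=F_{v,\sigma}(\pm t)$ for $t\in[0,\infty)^\sigma$. Put $S_v=S_v^-$ if $f(v)>c$, $S_v=S_v^+$ if $f(v)<c$, and
$$\ell_v:|L|\to Y,\qquad \ell_v(x)=S_v\big(|f(v)-c|\,x\big).$$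

The definition of $S^\pm_v$ is consistent because $F_{v,\sigma}$ restricts to $F_{v,\tau}$ on $\mathbb R^\tau$ for $\tau\subset\sigma$. Since $f(F_{v,\sigma}(p))=f(v)+\sum p_u$, we have $f(S_v^\pm(t))=f(v)\pm|t|$, so $\ell_v$ really lands in $Y$. In Section 1, $O(L)$ is two rays, $S_v^-$ sends them down along the powers of $x_1^{-1}$ and $x_2^{-1}$, and $\ell_v(i)=y_i(v)$. Two formulas will be used:
$$F_{v,\sigma}(q+p)=F_{v\prod x_u^{q_u},\,\sigma}(p)\ (q\in\mathbb Z^\sigma),\qquad \beta\circ\ell_v=\ell_{\beta v}\ (\beta\in B).\tag{3}$$

## 6. The homology of a level set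

**Proposition 3.** Let $L$ be $(m-1)$-connected with $H_i(L)=0$ for $i>m$. Then $Y$ is connected and simply connected, $\tilde H_i(Y)=0$ for $i\ne m$, and
$$\Phi:\bigoplus_{v\in A}H_m(L)\to H_m(Y),\qquad \lambda_v\mapsto(\ell_v)_*\lambda$$
(where $\lambda_v$ is $\lambda\in H_m(L)$ in the summand $v$) is an isomorphism, $B$-equivariant for $\beta\cdot\lambda_v=\lambda_{\beta v}$.

The plan is that of Section 1: grow from $Y$ upward and downward to all of $E$, and see that passing a vertex attaches a cone on $L$.

**Step 1. Find the cone below a vertex.** Let $r\in\mathbb Z$, $c_1\in(r-1,r)$, $c_2\in(r,r+1)$, and $W=E_{[c_1,c_2]}$. For a vertex $v$ of height $r$ let $D_v$ be the union of $Q\cap\{f\ge c_1\}$ over the cubes $Q$ with top vertex $v$. These cubes are $(vx_\sigma^{-1},\sigma)$, one for each $\sigma$, and they are the images $F_{v,\sigma}(-[0,1]^\sigma)$. As $r-c_1<1$, the condition $|t|\le r-c_1$ already forces all $t_u\le 1$, so $D_v=S_v^-(\{|t|\le r-c_1\})$. For such $t$ all coordinates are less than $1$, so $S_v^-(t)$ lies in the open cube with top vertex $v$ and direction set $\operatorname{supp}t$.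 This open cube determines $v$ and $\operatorname{supp}t$, and the coordinates in it determine $t$. Hence $S_v^-$ identifies $D_v$ with the cone $\{|t|\le r-c_1\}$, whose base $D_v\cap f^{-1}(c_1)$ is a copy of $L$, and the sets $D_v$ are pairwise disjoint.

**Step 2. Retract the slab onto its bottom and the cones.** We show that $W$ deformation retracts, rel $f^{-1}(c_1)\cup\bigcup_vD_v$, onto $f^{-1}(c_1)\cup\bigcup_vD_v$. Let $Q$ be a cube meeting $W$, with $a=\min_Qf$ and $b=\max_Qf$. These are integers with $a\le c_2$ and $b\ge c_1$, so $a\le r\le b$. If $b=r$, then $Q\cap W\subset D_{\mathrm{top}(Q)}$. Suppose $b\ge r+1$. Then $\dim Q=b-a\ge1$. Let $P=Q\cap W$. Since $a\le r<c_2<b$, some points of the open cube $Q^\circ$ have height in $(c_1,c_2)$, so the convex polytope $P$ has dimension $\dim Q$. The hyperplane $\{f=c_2\}$ meets $Q^\circ$, so $F=Q\cap f^{-1}(c_2)$ is a facet of $P$, with relative interior $Q^\circ\cap f^{-1}(c_2)$. Every other facet of $P$ lies in $f^{-1}(c_1)$ or in $\partial Q$. Let $J$ be the union of these other facets. A point of $P\setminus J$ lies in the interior of $P$ or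 in the relative interior of $F$, so
$$P\setminus J\subset Q^\circ\setminus f^{-1}(c_1).\tag{4}$$

Now push $P$ onto $J$ by radial projection. Choose a point $p$ slightly beyond $F$: it violates the inequality of $F$ and satisfies the inequalities $l_i\ge0$ of all other facets strictly. For $x\in P$, move along the ray $p+\lambda(x-p)$. The inequality of $F$, violated at $p$ and satisfied at $x$, remains satisfied for $\lambda\ge1$. The inequality $l_i\ge0$ holds as long as $\lambda\,(l_i(p)-l_i(x))\le l_i(p)$. So the ray leaves $P$ at $\pi(x)=p+\lambda(x)(x-p)$ with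
$$\frac1{\lambda(x)}=\max_i\frac{l_i(p)-l_i(x)}{l_i(p)} .$$
The maximum is positive because $P$ is bounded, so $\lambda$ and $\pi$ are continuous. At $\pi(x)$ some $l_i$ vanishes, so $\pi(x)\in J$. If $x\in J$, some $l_i(x)=0$, the maximum is $1$, and $\pi(x)=x$. The linear homotopy from $\mathrm{id}_P$ to $\pi$ stays in $P$ and fixes $J$. So $P$ deformation retracts onto $J$.

It remains to do this for all cubes, in order of decreasing dimension. Let
$$W_j=f^{-1}(c_1)\cup\bigcup_vD_v\cup\bigcup_{\dim Q\le j}(Q\cap W).$$
For $j\ge1$, $W_j$ is obtained from $W_{j-1}$ by adding the polytopes $P=Q\cap W$ with $\dim Q=j$ and $b\ge r+1$. Their $J$ lies in $W_{j-1}$. By (4) the sets $P\setminus J$ are pairwise disjoint, and they are disjoint from $W_{j-1}$: they avoid $f^{-1}(c_1)$ and the cubes of smaller dimension, and every point of a $D_v$ lies in an open cube with maximum $r$, while $Q$ has maximum $b\ge r+1$. So the retractions $P\to J$ fit together (the complex is locally finite) to a deformation retraction of $W_j$ onto $W_{j-1}$. Composing finitely many of these, $W=W_{\dim E}$ retracts onto $W_0$.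 A vertex in $W$ has height $r$ and lies in its own $D_v$, so $W_0=f^{-1}(c_1)\cup\bigcup_vD_v$.

The same argument with $-f$ in place of $f$ works going downward: the cubes with bottom vertex $v$ are $(v,\sigma)$, one for each $\sigma$, and $S_v^+$ replaces $S_v^-$.

**Step 3. Show that $Y$ is connected and simply connected.** Apply Step 2 with $c_1=c+k-1$, $c_2=c+k$, $k\ge1$. Then $E_{[c,c+k]}$ deformation retracts onto $E_{[c,c+k-1]}$ with cones attached along disjoint copies of $L$. As $m\ge2$, $L$ is connected and simply connected. By van Kampen, attaching a cone on such a subcomplex changes neither $\pi_0$ nor the $\pi_1$ of any component; for infinitely many cones pass to the limit over finite sets of cones. So $E_{[c,c+k-1]}\subset E_{[c,c+k]}$ is bijective on $\pi_0$ and an isomorphism on $\pi_1$ of each component. Every compact subset of $E_{[c,\infty)}$ lies in some $E_{[c,c+k]}$, so the same holds for $Y\subset E_{[c,\infty)}$, and likewise, going downward, for $E_{[c,\infty)}\subset E$. Since $E$ is nonempty and contractible, $Y$ is connected and simply connected.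

**Step 4. Compute the relative homology one slab at a time.** Since $E$ is contractible,
$$\tilde H_i(Y)\cong H_{i+1}(E,Y)=H_{i+1}(E_{[c,\infty)},Y)\oplus H_{i+1}(E_{(-\infty,c]},Y).$$
By Step 2 and excision, for $k\ge1$,
$$H_{i+1}(E_{[c,c+k]},E_{[c,c+k-1]})\cong\bigoplus_vH_{i+1}\big(D_v,D_v\cap f^{-1}(c+k-1)\big)\cong\bigoplus_v\tilde H_i(L),\tag{5}$$
with $v$ running over the vertices of height in $(c+k-1,c+k)$. This vanishes for $i\ne m$. By induction on $k$, $H_{i+1}(E_{[c,c+k]},Y)=0$ for $i\ne m$.

**Step 5. Write down explicit generators.** For $f(v)>c$ put $R=f(v)-c$. For $\lambda\in H_m(L)$ let $\delta_v(\lambda)\in H_{m+1}(E_{[c,\infty)},Y)$ be the image under $S_v$ of the class in $H_{m+1}(\{|t|\le R\},\{|t|=R\})\cong H_m(L)$ with boundary $\lambda$. By definition of $\ell_v$,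
$$\partial\delta_v(\lambda)=(\ell_v)_*\lambda.\tag{6}$$
Let $v$ have height in $(c+k-1,c+k)$ and $\rho=f(v)-(c+k-1)$. Then $S_v$ maps $\{|t|\le R\}$ into $E_{[c,c+k]}$ and $\{\rho\le|t|\le R\}$ into $E_{[c,c+k-1]}$. Under
$$H_{m+1}(\{|t|\le R\},\{|t|=R\})\to H_{m+1}(\{|t|\le R\},\{\rho\le|t|\le R\})\cong H_{m+1}(\{|t|\le\rho\},\{|t|=\rho\})$$
the class with boundary $\lambda$ goes to the class with boundary $\lambda$. So the $\delta_v(\lambda)$ map to the generators in (5).

**Step 6. Assemble.** By Step 4 the neighbouring terms vanish in
$$0\to H_{m+1}(E_{[c,c+k-1]},Y)\to H_{m+1}(E_{[c,c+k]},Y)\to H_{m+1}(E_{[c,c+k]},E_{[c,c+k-1]})\to0 .$$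
By induction on $k$, the $\delta_v$ give an isomorphism from $\bigoplus H_m(L)$, over $v$ with height in $(c,c+k)$, onto the middle group. In the limit $\bigoplus_{f(v)>c}H_m(L)\cong H_{m+1}(E_{[c,\infty)},Y)$, and $H_{i+1}(E_{[c,\infty)},Y)=0$ for $i\ne m$. The lower half is the same with $S_v^+$. Applying $\partial$ and (6) shows that $\Phi$ is an isomorphism and $\tilde H_i(Y)=0$ for $i\neq m$. Equivariance is (3). $\square$

## 7. Rescaling maps between level sets

Let $j:L'\to L$ be an isomorphism of a flag complex $L'$ onto a *full* subcomplex of $L$. Let $k\ge1$, $b\in\mathbb Z$, and $w\in A_L$ with $\chi(w)=b$. Put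
$$\psi':A_{L'}\to A_L,\ x_u\mapsto x_{j(u)}^k,\qquad \psi(a)=w\psi'(a)w^{-1},$$
and define $\iota:E_{L'}\to E_L$ on the cube $(a,\sigma)$ by $t\mapsto F_{w\psi'(a),\,j(\sigma)}(k\,j(t))$. So $\iota(a)=w\psi'(a)$ on vertices. This is compatible with faces: for $t_u=1$, the first formula in (3) moves the $k$ steps in direction $j(u)$ into the base vertex, which becomes $w\psi'(a)x_{j(u)}^k=w\psi'(ax_u)$. For $L'=L$ a point this is $t\mapsto kt+b$ on $\mathbb R$. For two points it is the tree map of Section 1.

**Lemma 4.**
(a) $\iota(ap)=\psi(a)\iota(p)$ for $a\in A_{L'}$, $p\in E_{L'}$; $f_L\circ\iota=kf_{L'}+b$; and $\psi(B_{L'})\subset B_L$.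
(b) If $c=kc'+b$ with $c,c'\notin\mathbb Z$, then $\iota$ restricts to $Y_{L'}=f_{L'}^{-1}(c')\to Y_L=f_L^{-1}(c)$, and $\iota\circ\ell_v=\ell_{\iota(v)}\circ j$. Hence $\iota_*\Phi(\mu_v)=\Phi\big((j_*\mu)_{\iota(v)}\big)$.
(c) $\psi$ is injective.

*Proof of (a).* On base vertices $w\psi'(aa')=\psi(a)\,w\psi'(a')$, and the coordinates are unaffected. The point $(a;t)$ has image of height $\chi(w)+k\chi(a)+k\sum t_u$. Finally $\chi(\psi(a))=k\chi(a)$.

*Proof of (b).* For $p=q+t$ with $q$ integral and $t\in[0,1]^\sigma$, the point $F_{v,\sigma}(p)$ is the point $t$ of the cube $(v\prod x_u^{q_u},\sigma)$. By definition of $\iota$ and by (3), $\iota(F_{v,\sigma}(p))=F_{\iota(v)\prod x_{j(u)}^{kq_u},\,j(\sigma)}(kj(t))=F_{\iota(v),j(\sigma)}(kj(p))$. So $\iota\circ S_v^\pm(t)=S_{\iota(v)}^\pm(kj(t))$. Moreover $f_L(\iota(v))-c=k(f_{L'}(v)-c')$, with the same sign as $f_{L'}(v)-c'$, so upper vertices go to upper vertices and lower ones to lower ones. Inserting this in the definition,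
$$\iota(\ell_v(x))=S_{\iota(v)}\big(k|f_{L'}(v)-c'|\,j(x)\big)=S_{\iota(v)}\big(|f_L(\iota(v))-c|\,j(x)\big)=\ell_{\iota(v)}(j(x)).$$

*Proof of (c).* The map $A_{L'}\to A_L$, $x_u\mapsto x_{j(u)}$, is injective: as $j(L')$ is full, killing the other generators of $A_L$ gives a retraction. So it remains to see that $x_u\mapsto x_u^k$ is injective on $A=A_{L'}$. We detect elements by power series. Let $\mathcal R$ be the ring of integral formal power series in variables $X_u$ subject only to $X_uX_{u'}=X_{u'}X_u$ for edges $uu'$. Its monomials are *traces*: words modulo interchanging adjacent distinct commuting letters. Let $\mu:A\to\mathcal R^\times$, $x_u\mapsto1+X_u$.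

Let $1\ne a=x_{u_1}^{k_1}\cdots x_{u_r}^{k_r}$ with all $k_i\ne0$ and $r\ge1$ minimal. By minimality there are no $i<l$ with $u_i=u_l$ and every letter strictly between them distinct from and commuting with $u_i$; otherwise the two powers could be merged. Let $T=X_{u_1}\cdots X_{u_r}$. In passing from one word for $T$ to another, two occurrences of equal or of non-commuting letters never change their relative order. Suppose a word for $T$ had two equal adjacent letters, coming from positions $i<l$. Then no $u_q$ with $i<q<l$ could equal $u_i$ or fail to commute with it, as such a $u_q$ would have to stay between them. This contradicts minimality. So no word for $T$ has two equal adjacent letters.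

Now expand $\mu(\prod x_{u_i}^{kk_i})=\prod_i(1+X_{u_i})^{kk_i}=\sum_{(e_i)}\prod_i\binom{kk_i}{e_i}\,X_{u_1}^{e_1}\cdots X_{u_r}^{e_r}$. If $\prod X_{u_i}^{e_i}=T$, then all $e_i\le1$ by the above, and by degree all $e_i=1$. So the coefficient of $T$ is $\prod kk_i\ne0$, and $T\neq 1$. Hence $\prod x_{u_i}^{kk_i}\ne1$. $\square$

## 8. Seven glueing patterns and one flag complex

We need complexes with $m$-dimensional classes $g,h$ and maps that send generators to $g$, $h$, $g+h$ or $0$.

Let $C$ be the boundary of the $m$-dimensional cross-polytope, an $(m-1)$-sphere, with fundamental cycle $z$. Let $K=C*\{1,2,3\}\simeq S^m\vee S^m$. Since $\partial(p*z)=z$, the chains $p*z-q*z$ are cycles. Write $e_{pq}=[p*z-q*z]\in H_m(K)$, $g=e_{12}$, $h=e_{23}$. A general $m$-chain of $K$ is $\sum_pp*c_p$ with $c_p$ an $(m-1)$-chain of $C$. It is a cycle if and only if $\partial c_p=0$ for all $p$ and $\sum c_p=0$, that is, $c_p=n_pz$ with $n_1+n_2+n_3=0$. So $H_m(K)=\mathbb Zg\oplus\mathbb Zh$, and $e_{13}=g+h$.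

Let $O=C*\{1,2\}\cong S^m$, with generator $o=[1*z-2*z]$, and let $M=O'\vee O''$ be two copies of $O$ glued at the same vertex of $C$, so $H_m(M)=\mathbb Zo'\oplus\mathbb Zo''$. Let $\rho_{pq}:O\to K$ be the identity on $C$ with $1\mapsto p$, $2\mapsto q$. This is simplicial and injective on each simplex, even for $p=q$, because $1$ and $2$ never lie in a common simplex. We have $\rho_{pq*}(o)=e_{pq}$ for $p\ne q$ and $\rho_{11*}(o)=0$.

Each glueing $e$ has a complex $M_e$, two maps $\varphi_e^0,\varphi_e^1:M_e\to K$, and two rescalings $(k^0,b^0),(k^1,b^1)$: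

* $e_0$: $M_e=M$, $\varphi^0=(\rho_{12},\rho_{13})$, $\varphi^1=(\rho_{12},\rho_{23})$, $(k^0,b^0)=(3,1)$, $(k^1,b^1)=(5,2)$.
* $e_{1,b}$, $b\in\{0,1,3,4\}$: $M_e=O$, $\varphi^0=\rho_{23}$, $\varphi^1=\rho_{11}$, $(k^0,b^0)=(k^1,b^1)=(5,b)$.
* $e_{2,b}$, $b\in\{0,2\}$: $M_e=O$, $\varphi^0=\rho_{23}$, $\varphi^1=\rho_{12}$, $(k^0,b^0)=(15,5b+2)$, $(k^1,b^1)=(3,b)$.

Fix the level $c=-\frac12$. For both ends to map a level set of $M_e$ to the same level $c$, Lemma 4(b) requires $c_e:=(c-b^0)/k^0=(c-b^1)/k^1$, and this must not be an integer. We compute
$$c_{e_0}=-\tfrac12,\qquad c_{e_{1,b}}=-\tfrac{2b+1}{10},\qquad c_{e_{2,b}}=-\tfrac{2b+1}{6}.\tag{7}$$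
For $e_0$: $(-\frac12-1)/3=-\frac12=(-\frac12-2)/5$. For $e_{2,b}$: $(-\frac12-5b-2)/15=-\frac{10b+5}{30}=-\frac{2b+1}6=(-\frac12-b)/3$. The numerators $2b+1$ are odd, so none of these is an integer.

There is one difficulty. Lemma 4 needs $L_e\to L$ to be an isomorphism onto a full subcomplex (this gave the injectivity of $\psi$), but $\rho_{11}$ folds $O$, and the maps $(\rho_{12},\rho_{13})$ overlap. We replace $K$ by a mapping cylinder, built from posets so that it is automatically flag.

For a simplicial complex $N$ let $\mathcal P(N)$ be its poset of nonempty simplices. For a poset $\mathcal Q$ let $\Delta(\mathcal Q)$ be the order complex, whose simplices are the finite chains. Then $\Delta(\mathcal P(N))=\mathrm{sd}\,N$. Let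
$$\mathcal Q=\mathcal P(K)\sqcup\bigsqcup_{e,\ i\in\{0,1\}}\mathcal P(M_e)^{(i)},$$
with the given orders on the pieces and additionally $p<q$ for $p\in\mathcal P(M_e)^{(i)}$, $q\in\mathcal P(K)$, $\varphi_e^i(p)\subseteq q$. If $p'\le p<q\le q'$, then $\varphi_e^i(p')\subseteq\varphi_e^i(p)\subseteq q\subseteq q'$, so this is a partial order. As a small example of this construction, if a poset with the one element $p$ is attached to the face poset of an edge by sending $p$ to an end point $x$, the result is the chain complex of $p<x<\text{edge}$, $y<\text{edge}$: the subdivided edge with a triangle $\{p,x,\text{edge}\}$ attached along half of it.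

Put $L=\Delta(\mathcal Q)$ and $L_e=\mathrm{sd}\,M_e$. We need four facts.

* $L$ and $L_e$ are flag, being order complexes, and the subposets $\mathcal P(M_e)^{(i)}$ embed $L_e$ as a full subcomplex of $L$ in two ways $j_e^i$, $i=0,1$.
* The map $\mathbf r:\mathcal Q\to\mathcal P(K)$, the identity on $\mathcal P(K)$ and $\varphi_e^i$ on $\mathcal P(M_e)^{(i)}$, is an order-preserving retraction with $x\le\mathbf r(x)$. Comparable poset maps are homotopic on order complexes (Quillen). So $\mathrm{sd}\,K\subset L$ is a homotopy equivalence with inverse induced by $\mathbf r$.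
* We have $\mathbf r\circ j_e^i=\varphi_e^i$ on posets. As $\varphi_e^i$ is injective on simplices, its subdivision is the same map of spaces. Hence $\Lambda:=H_m(L)=\mathbb Zg\oplus\mathbb Zh$ and $(j_e^i)_*=(\varphi_e^i)_*$ on $H_m$. Both $L$ and $L_e$ are $(m-1)$-connected with no homology above degree $m$, so Proposition 3 applies to both.
* $\dim L_e=m$ and $\dim L\le m+1$. Different pieces $\mathcal P(M_e)^{(i)}$ are incomparable, so a chain is $p_0<\dots<p_s<q_0<\dots<q_t$ with the $p$'s in one such piece and the $q$'s in $\mathcal P(K)$, or lies within one piece. In the first case $\dim q_0\ge\dim\varphi_e^i(p_s)=\dim p_s$, so it has at most $(\dim p_s+1)+(m-\dim q_0+1)\le m+2$ elements. Within one piece there are at most $m+1$.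

## 9. The finite complex and its universal cover

Write $A,B,E,Y$ for $L$ with level $c=-\frac12$, and $A_e,B_e,E_e,Y_e$ for $L_e$ with level $c_e$. For $i=0,1$ choose $w_e^i\in A$ of height $b^i$, and let $\iota_e^i,\psi_e^i,\psi_e'^i$ be the maps of Section 7 for $j_e^i,k^i,b^i,w_e^i$. By (7) and Lemma 4, $\iota_e^i$ maps $Y_e$ to $Y$, equivariantly along the injection $\psi_e^i:B_e\to B$. Let $Z=Y/B$ and $Z_e=Y_e/B_e$. These are finite complexes, and by Proposition 3 their universal covers are $Y$ and $Y_e$.

**Step 1. Make the glueing maps cellular.** The map $\iota_e^i$ induces $\bar\iota_e^i:Z_e\to Z$. Choose a homotopy from $\bar\iota_e^i$ to a cellular map $\bar\kappa_e^i$ and lift it to a homotopy $H_t:Y_e\to Y$ with $H_0=\iota_e^i$. For $x\in B_e$ the homotopies $H_t(x\,\cdot)$ and $\psi_e^i(x)H_t(\cdot)$ lift the same homotopy and agree at $t=0$, so they agree. Hence $\kappa_e^i:=H_1$ is cellular, equivariant along $\psi_e^i$, covers $\bar\kappa_e^i$, and $(\kappa_e^i)_*=(\iota_e^i)_*$ on homology.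

**Step 2. Define $X$.** Put
$$X=\Big(Z\sqcup\bigsqcup_eZ_e\times[0,1]\Big)\Big/\sim,$$
where $Z_e\times\{i\}$ is glued to $Z$ by $\bar\kappa_e^i$. This is a connected finite CW-complex. Its dimension is at most $m+1$, since $\dim Z\le\dim L\le m+1$ and $\dim Z_e\le\dim L_e= m$.

**Step 3. Define the group and the tree.** Let
$$\Gamma=\langle B,q_e\mid q_e^{-1}\psi_e^0(x)q_e=\psi_e^1(x),\ x\in B_e\rangle,$$
one stable letter $q_e$ for each of the seven $e$. As the $\psi_e^i$ are injective, this is a multiple HNN extension, so $B\subset\Gamma$. Regard $B_e\subset\Gamma$ via $\psi_e^0$. The Bass–Serre tree of $\Gamma$ has vertices $\Gamma/B$ and edges $\bigsqcup_e\Gamma/B_e$, and the edge $\alpha B_e$ joins $\alpha B$ to $\alpha q_eB$.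

**Step 4. Build the universal cover over this tree.** If $B$ acts on a set or space $S$, then $\Gamma\times_BS$ denotes $\Gamma\times S$ modulo $(\alpha\beta,s)\sim(\alpha,\beta s)$: one copy of $S$ for each coset $\alpha B$. For example, $\Gamma\times_B(B/B')=\Gamma/B'$ for a subgroup $B'$ of $B$. Similarly for $B_e$. Form
$$\tilde X=\Big(\Gamma\times_BY\ \sqcup\ \bigsqcup_e(\Gamma\times_{B_e}Y_e)\times[0,1]\Big)\Big/\sim,\qquad([\alpha,y],0)\sim[\alpha,\kappa_e^0y],\quad([\alpha,y],1)\sim[\alpha q_e,\kappa_e^1y].$$
For well-definedness replace $(\alpha,xy)$ by $(\alpha\psi_e^0(x),y)$ with $x\in B_e$: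
$$[\alpha\psi_e^0(x),\kappa_e^0y]=[\alpha,\kappa_e^0(xy)],\qquad[\alpha\psi_e^0(x)q_e,\kappa_e^1y]=[\alpha q_e\psi_e^1(x),\kappa_e^1y]=[\alpha q_e,\kappa_e^1(xy)].$$
This $\tilde X$ is a CW-complex, a union of connected, simply connected pieces, copies of $Y$ and of $Y_e\times[0,1]$, along the Bass–Serre tree. Adding one edge and vertex at a time, van Kampen shows that the part over a finite subtree is simply connected. In the limit $\tilde X$ is simply connected. $\Gamma$ acts cellularly and permutes the cells freely, because $B$ and $B_e$ do so on $Y$ and $Y_e$. The quotient is $X$. So $\tilde X$ is the universal cover of $X$ and $\pi_1(X)=\Gamma$.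

## 10. The homology of the universal cover

**Step 1. Label the homology of the pieces.** Let $\mathcal V=\Gamma\times_BA$, with the $\Gamma$-invariant height $\chi([\alpha,a])=\chi(a)$. As $B$ acts freely on $A$ with the fibers of $\chi$ as orbits, $\Gamma$ acts freely on $\mathcal V$ with exactly one orbit for each height. Put $N(v)=2\chi(v)+1$; it takes each odd value on exactly one free $\Gamma$-orbit. In the same way $\mathcal V_e=\Gamma\times_{B_e}A_e$ is a free $\Gamma$-set with one orbit for each height. By Proposition 3,
$$H_m(\Gamma\times_BY)=\mathbb Z\Gamma\otimes_{\mathbb ZB}H_m(Y)=\bigoplus_{v\in\mathcal V}\Lambda,\qquad H_m(\Gamma\times_{B_e}Y_e)=\bigoplus_{x\in\mathcal V_e}H_m(M_e).$$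
Here the class $\Phi(\lambda_a)$ in the copy $[\alpha,\cdot]$ of $Y$ is labelled $\lambda_v$ with $v=[\alpha,a]$. Since $\Phi$ is $B$-equivariant, the label does not depend on the representative.

**Step 2. Describe the glueing maps on labels.** By Lemma 4(b) the two glueing maps act on $H_m$ by $\mu_x\mapsto(\varphi^i_{e*}\mu)_{\iota_e^i(x)}$, where
$$\iota_e^0[\alpha,a]=[\alpha,w_e^0\psi_e'^0(a)],\qquad\iota_e^1[\alpha,a]=[\alpha q_e,w_e^1\psi_e'^1(a)].$$

**Lemma 5.** $\iota_e^i$ is a $\Gamma$-equivariant bijection from $\mathcal V_e$ onto the set of elements of $\mathcal V$ of height in $k^i\mathbb Z+b^i$; it sends height $l$ to height $k^il+b^i$.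

*Proof.* Equivariance and the effect on heights are clear from the formulas. The elements of height $l$ in $\mathcal V_e$ form one free $\Gamma$-orbit, and so do the elements of height $k^il+b^i$ in $\mathcal V$. An equivariant map between two free transitive $\Gamma$-sets is bijective. Different $l$ give different $k^il+b^i$. $\square$

Notice what passing to $\Gamma$ has done. The map $a\mapsto w\psi'(a)$ from $A_e$ to $A$ is far from surjective onto the elements of height in $k\mathbb Z+b$ (in the tree of Section 1, $x_1\psi'(F)$ misses $x_2$, of height $1$), but the induced map $\mathcal V_e\to\mathcal V$ has only one orbit to hit at each height.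

**Step 3. Write the exact sequence.** The sequence of the pair $(\tilde X,\Gamma\times_BY)$ together with excision gives
$$\cdots\to\bigoplus_eH_i(\Gamma\times_{B_e}Y_e)\xrightarrow{\partial_i}H_i(\Gamma\times_BY)\to H_i(\tilde X)\to\bigoplus_eH_{i-1}(\Gamma\times_{B_e}Y_e)\xrightarrow{\partial_{i-1}}\cdots,$$
where $\partial_i$ is, up to sign, the difference of the two glueing maps, end $1$ minus end $0$. Since $Y$ and $Y_e$ are connected, $\partial_0$ is the cellular boundary map of the Bass–Serre tree, hence injective with cokernel $\mathbb Z$. For $i\ge1$, $i\ne m$, source and target of $\partial_i$ vanish. As $m-1\ge1$, it follows that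
$$\tilde H_i(\tilde X)=0\ (i\ne m,m+1),\qquad H_m(\tilde X)=\operatorname{coker}\partial_m,\qquad H_{m+1}(\tilde X)=\ker\partial_m.\tag{8}$$

**Step 4. Compute $\partial_m$ on basis elements.** Write $g_v,h_v$ for the basis of the copy of $\Lambda$ at $v$. By Lemma 5, $\iota_e^1(\iota_e^0)^{-1}$ is a $\Gamma$-equivariant bijection between the elements of height in $k^0\mathbb Z+b^0$ and those of height in $k^1\mathbb Z+b^1$. The images of the basis elements of the source are, up to sign, as follows.

* *Glueing $e_0$.* Height $3l+1$ means $N=3(2l+1)$, and height $5l+2$ means $N=5(2l+1)$. So we get a bijection $\theta:\{3\mid N\}\to\{5\mid N\}$ with $N(\theta v)=\frac53N(v)$, and for $3\mid N(v)$ the elements $g_v-g_{\theta v}$ (from $o'$) and $(g_v+h_v)-h_{\theta v}$ (from $o''$). With $w=\theta v$ these are, up to sign, $s_w$ and $r_w$ of Lemma 2, for all $w$ with $5\mid N(w)$.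
* *Glueings $e_{1,b}$.* As $\rho_{11*}(o)=0$, only end $0$ contributes. The heights not congruent to $2$ modulo $5$ are exactly those with $5\nmid N$. We get $h_v$ for each $v$ with $5\nmid N(v)$, each once. These are the remaining $r_w$.
* *Glueings $e_{2,b}$.* Height $15l+5b+2$ means $N=5(6l+2b+1)$, and height $3l+b$ means $N=6l+2b+1$. Since $3\mid 2n'+1$ if and only if $n'\equiv1\bmod3$, the values $b\in\{0,2\}$ cover exactly the heights with $3\nmid N$, each once. So we get a bijection $\phi:\{5\mid N,\ 3\nmid N\}\to\{3\nmid N\}$ with $N(\phi(u))=N(u)/5$, and the elements $t_u=h_u-g_{\phi(u)}$.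

So, up to signs, $\partial_m$ maps the standard basis of its source bijectively to the family of Lemma 2 for this $\mathcal V,N,\theta,\phi$, and $\theta,\phi$ are $\Gamma$-equivariant.

**Step 5. Apply Lemma 2.** The family is linearly independent, so $\partial_m$ is injective, and
$$H_m(\tilde X)\cong\bigoplus_{\mathcal U_0}\mathbb Q\cong\bigoplus_{k\text{ odd},\ \gcd(k,15)=1}\mathbb Q[\Gamma],\qquad H_{m+1}(\tilde X)=0.\tag{9}$$
The second isomorphism is one of $\mathbb Z[\Gamma]$-modules: $\Gamma$ permutes the summands and acts freely on $\mathcal U_0$, with one orbit for each value $k$ of $N$.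

## 11. From rational homology to rational homotopy: proof of Theorem A

By (8) and (9), $\tilde X$ is simply connected and its reduced integral homology is a nonzero rational vector space concentrated in degree $m$. Its dimension is countably infinite, since there are infinitely many values $k$ and $\Gamma$ is countable.

Let $\eta:\tilde X\to\tilde X_{\mathbb Q}$ be the rationalization of the simply connected space $\tilde X$. That is, $\tilde X_{\mathbb Q}$ is simply connected, and $\eta$ induces $\tilde H_*(\tilde X)\to\tilde H_*(\tilde X)\otimes\mathbb Q\cong\tilde H_*(\tilde X_{\mathbb Q})$ and $\pi_*(\tilde X)\to\pi_*(\tilde X)\otimes\mathbb Q\cong\pi_*(\tilde X_{\mathbb Q})$. Since $\tilde H_*(\tilde X)$ is already rational, $\eta$ is an integral homology isomorphism of simply connected spaces, hence a weak equivalence by Whitehead's theorem. So $\pi_n(X)=\pi_n(\tilde X)\cong\pi_n(\tilde X)\otimes\mathbb Q$ is a rational vector space for every $n\ge2$. By Hurewicz, $\pi_m(X)=H_m(\tilde X)\ne0$.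

Finally, $\dim X\le m+1$. If $\dim X\le m$, then $H_m(\tilde X)$ would be a subgroup of the free abelian group of cellular $m$-chains, hence free, contradicting that it is divisible and nonzero. So $\dim X=m+1$. $\blacksquare$

## 12. The range of dimensions: proof of Theorem B

*Necessity.* Let $X$ be a connected finite CW-complex of dimension $d$ with rational higher homotopy groups, the first nonzero one being $\pi_n$. By Hurewicz $H_n(\tilde X)\cong\pi_n(X)$ is a nonzero divisible group. If $n\ge d$, there are no $(n+1)$-cells, so $H_n(\tilde X)$ is a subgroup of the free abelian group $C_n(\tilde X)$ (zero if $n>d$), hence free, a contradiction. So $n\le d-1$.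

*Sufficiency.* Let $2\le n\le d-1$ and take $X$ from Theorem A with $m=n$. It has dimension $n+1$, and $\pi_i(X)=0$ for $2\le i<n$ by Hurewicz. Let $T^{d-n-1}$ be a torus. The product $X\times T^{d-n-1}$ is finite and connected, of dimension $d$, and has the same higher homotopy groups as $X$. Such an $n$ exists if and only if $d\ge3$. $\blacksquare$

## 13. Homotopy type and finiteness properties: proof of Complement C

*Homotopy type.* Simply connected Moore spaces are determined up to homotopy by their homology, and $\bigvee_{\mathbb N}S^m_{\mathbb Q}$ has the same homology as $\tilde X$. So $\tilde X\simeq\bigvee_{\mathbb N}S^m_{\mathbb Q}$ and $\pi_n(X)\cong\pi_n(\bigvee_{\mathbb N}S^m)\otimes\mathbb Q$ for $n\ge2$. By Hilton's theorem, for a finite wedge of at least two $m$-spheres, $\pi_n\otimes\mathbb Q$ is a direct sum of groups $\pi_n(S^{k(m-1)+1})\otimes\mathbb Q$, $k\ge1$, with one summand for each basic product of weight $k$. There is at least one such product for each $k$, since a free Lie algebra on at least two generators is nonzero in every degree. The group $\pi_n(S^{k(m-1)+1})\otimes\mathbb Q$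 is nonzero exactly for $n=k(m-1)+1$ and, when $k(m-1)+1$ is even, also for $n=2k(m-1)+1$. All these $n$ are congruent to $1$ modulo $m-1$, and every $n\ge2$ with $n\equiv1\bmod(m-1)$ is $k(m-1)+1$ for some $k\ge1$. Now $\pi_n(\bigvee_{\mathbb N}S^m)$ is the colimit over finite subwedges. If $n\not\equiv1$, it is rationally a colimit of zero groups. If $n\equiv1$, the wedge of two spheres is a retract of the infinite wedge, so its nonzero rational $\pi_n$ injects. Hence for $n\ge2$, $\pi_n(X)\ne0$ if and only if $n\equiv1\bmod(m-1)$.

*The terms.* $\Gamma$ is of type $F_m$ if there is a $K(\Gamma,1)$ with finite $m$-skeleton. It is of type $FP_n$ over a ring $R$ if the trivial module $R$ has a resolution by projective $R[\Gamma]$-modules that are finitely generated in degrees $\le n$, and of type FP over $R$ if there is a resolution of finite length by finitely generated projectives. For example, $\mathbb Z$ has all these properties, by the circle, while a free group of infinite rank is not finitely generated, hence not of type $F_1$.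

*Type $F_m$.* $\tilde X$ is $(m-1)$-connected, so attaching cells of dimension $\ge m+1$ to $X$ gives a $K(\Gamma,1)$ whose $m$-skeleton is that of $X$, which is finite.

*Type FP over $\mathbb F_p$.* We have $H_m(\tilde X)\otimes\mathbb F_p=0=\operatorname{Tor}(H_m(\tilde X),\mathbb F_p)$, as $H_m(\tilde X)$ is uniquely divisible. So $H_*(\tilde X;\mathbb F_p)=\mathbb F_p$, concentrated in degree $0$, and $C_*(\tilde X;\mathbb F_p)$ is a resolution of $\mathbb F_p$ of length $m+1$ by finitely generated free $\mathbb F_p[\Gamma]$-modules.

*Not $FP_{m+1}$ over $R=\mathbb Z$ or $\mathbb Q$.* The cellular chains $C_m\to\dots\to C_0\to R$ of $\tilde X$ over $R$ are exact in degrees below $m$, so they form a partial resolution by finitely generated free $R[\Gamma]$-modules. If $\Gamma$ were $FP_{m+1}$ over $R$, Schanuel's lemma would compare this with a partial resolution whose module of $m$-cycles is finitely generated. The two modules of $m$-cycles become isomorphic after adding finitely generated projective modules, so the $m$-cycles of $C_*$ would be finitely generated. Hence so would be their quotient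 $H_m(\tilde X;R)$. But by (9), $H_m(\tilde X;R)$ is an infinite direct sum of nonzero modules (for $R=\mathbb Q$ it is $H_m(\tilde X)\otimes\mathbb Q=H_m(\tilde X)$). A finite set lies in finitely many of the summands, so it does not generate. $\blacksquare$
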